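# Parity sets, and why Axiom $\Omega$ refutes $\clubsuit$ and $\uparrow$

## 1. Parity sets

For a set $x\subseteq\omega$ put
$$c_x=\{n<\omega : |x\cap n|\text{ is odd}\},\qquad n=\{0,1,\dots,n-1\}.$$
Reading $n$ from left to right, we switch color each time we pass a point of $x$; $c_x$ is the set of $n$ colored "odd". For $p<q$ we have $|x\cap q|=|x\cap p|+|x\cap[p,q)|$, hence
$$\text{exactly one of } p,q \text{ lies in } c_x \iff |x\cap[p,q)|\text{ is odd}. \tag{1}$$

Throughout, $A\subseteq^*B$ means that $A\setminus B$ is finite, and $A=^*B$ means that $A\,\triangle\,B$ is finite. We say that $c$ *splits* $s$ if $s\cap c$ and $s\setminus c$ are both infinite. For instance, the even numbers split the set of multiples of $3$ but do not split the set of multiples of $4$.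

Here is a parity set computed by hand. Let $x$ be the set of even numbers. Then $|x\cap n|$ runs through $0,1,1,2,2,3,3,4,\dots$, so $c_x=\{n: n\equiv 1,2 \pmod 4\}$. Let $s$ be the set of multiples of $4$. Each interval $[4k,4k+4)$ contains two points of $x$, an even number, and $c_x$ does not split $s$; in fact $c_x\cap s=\emptyset$. Now add the point $4k+1$ to $x$ for every $k$. Each interval $[4k,4k+4)$ then contains three points of the new set $x'$, so $|x'\cap 4k|=3k$, and $4k\in c_{x'}$ exactly when $k$ is odd. Now $s$ is split. The added points $4k+1$ are not in $s$. That is the feature we shall exploit: *whether $c_x$ splits $s$ can be changed by changing $x$ off $s$*, in the gaps between points of $s$, and one point per gap is enough.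

**Fact 1.** Let $s\subseteq\omega$. If for every $N$ there are $p<q$ in $s$ with $p\ge N$ and $|x\cap[p,q)|$ odd, then $c_x$ splits $s$.

**Proof.** By (1), such a pair contributes one point of $s\cap c_x$ and one point of $s\setminus c_x$, both at least $N$. As $N$ was arbitrary, both sets are unbounded. $\square$

**Fact 2.** If $x=^*x'$, then $c_x=^*c_{x'}$ or $c_x=^*\omega\setminus c_{x'}$. So $c_x$ and $c_{x'}$ split the same sets.

**Proof.** For $n$ above all points of $x\,\triangle\,x'$, the difference $|x\cap n|-|x'\cap n|$ no longer depends on $n$. If it is even, $c_x$ and $c_{x'}$ agree from there on; if it is odd, they are complementary from there on. $\square$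

What is this for? Later we shall be given $\omega_1$ infinite sets $s_\xi\subseteq\omega$ and shall want one set splitting them all. We shall build a set $x$ in $\omega_1$ stages, and at stage $\xi$ most of $x$, possibly including all of $x\cap s_\xi$, will already be frozen. Trying to make $x$ itself split $s_\xi$ would then be hopeless, but making $c_x$ split $s_\xi$ is still possible. This will settle a question about ultrafilters on $\omega_1$ and uncountable subsets of $\omega_1$, to which we now turn.

## 2. Axiom $\Omega$, and families that catch every uncountable set

Give $\omega_1$ the discrete topology. The points of the remainder $\omega_1^*=\beta\omega_1\setminus\omega_1$ are the free ultrafilters on $\omega_1$. For $A\subseteq\omega_1$ put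
$$A^*=\{p\in\omega_1^*: A\in p\}.$$
These sets form a base of the topology. We recall why they are exactly the clopen sets, and when one contains another. The complement of $A^*$ is $(\omega_1\setminus A)^*$, so each $A^*$ is clopen. A clopen set is compact, hence a finite union of sets $A_i^*$, and $A_1^*\cup\dots\cup A_k^*=(A_1\cup\dots\cup A_k)^*$. Finally,
$$A^*\subseteq B^*\iff A\subseteq^*B. \tag{2}$$
Indeed, if $A\setminus B$ is infinite, some free ultrafilter contains it, and this ultrafilter is in $A^*\setminus B^*$. If $A\setminus B$ is finite, a free ultrafilter containing $A$ cannot contain $A\setminus B$, so it contains $A\cap B$ and hence $B$.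

For example, $\{p\in\omega_1^*:\omega\in p\}$ is a clopen set. It is a copy of $\omega^*$: its members are determined by their restrictions to $\omega$, which are the free ultrafilters on $\omega$.

**Definition (Axiom $\Omega$).** Any two nonempty clopen subsets of $\omega_1^*$ are homeomorphic.

Let $U(\omega_1)\subseteq\omega_1^*$ be the set of uniform ultrafilters, those all of whose members are uncountable; an ultrafilter containing $\omega$ is not uniform. The following are known to be equivalent to $\Omega$: (a) some autohomeomorphism of $\omega_1^*$ does not take $U(\omega_1)$ to itself; (b) for some autohomeomorphism of $\omega_1^*$, $U(\omega_1)$ is disjoint from its image. We shall not use these equivalences. The only consequence of $\Omega$ used below is $\omega_1^*\cong\omega^*$. Everything is proved in ZFC $+\ \Omega$, and nothing is claimed about the consistency of $\Omega$.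

**Definition ($\uparrow$, "stick").** There is a family $\mathcal A\subseteq[\omega_1]^\omega$ (countably infinite subsets of $\omega_1$) with $|\mathcal A|=\omega_1$ such that every uncountable subset of $\omega_1$ contains some member of $\mathcal A$.

**Definition ($\clubsuit$).** The same, with the added condition that $\mathcal A$ is a ladder system: $\mathcal A=\{A_\alpha:\alpha<\omega_1\text{ a limit ordinal}\}$, where each $A_\alpha$ is a cofinal subset of $\alpha$ of order type $\omega$.

For example, $A_\omega=\{0,2,4,\dots\}$ and $A_{\omega+\omega}=\{\omega+n:n<\omega\}$ are possible first two rungs of a ladder system.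

Problem 8 in "Open Problems in Topology II" asks: does Axiom $\Omega$ negate $\clubsuit$? $\uparrow$? The answer to both is yes.

**Theorem A.** $\Omega$ implies $\neg\uparrow$. Hence $\Omega$ implies $\neg\clubsuit$.

There is a sharper version. Write $\mathfrak c=2^{\aleph_0}$, and recall that the reaping number $\mathfrak r$ is the least size of a family of infinite subsets of $\omega$ that is not split by a single set.

**Theorem B.** Assume $\Omega$.

1. At least one of the following holds:
   - (a) there is a family of $\mathfrak c$ uncountable subsets of $\omega_1$ with pairwise finite intersections;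
   - (b) every family of fewer than $\mathfrak c$ infinite subsets of $\omega$ is split by a single $c\subseteq\omega$ (that is, $\mathfrak r=\mathfrak c$).
2. If $\mathcal A\subseteq[\omega_1]^\omega$ and every uncountable $X\subseteq\omega_1$ satisfies $S\subseteq^*X$ for some $S\in\mathcal A$, then $|\mathcal A|=2^{\aleph_0}=2^{\aleph_1}$. Equivalently, for every $\mathcal A\subseteq[\omega_1]^\omega$ with $|\mathcal A|<2^{\aleph_1}$ there is an uncountable $X\subseteq\omega_1$ that does not contain any member of $\mathcal A$, even modulo finite.

## 3. Families one can defeat by hand, and where recursion on $\omega_1$ stalls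

To refute $\uparrow$ we take $\mathcal A=\{S_\xi:\xi<\omega_1\}\subseteq[\omega_1]^\omega$ and look for an uncountable $X$ containing no $S_\xi$. Some families are easy, in ZFC alone.

If $\mathcal A$ is countable, $X=\omega_1\setminus\bigcup\mathcal A$ is uncountable and contains no member of $\mathcal A$. If the $S_\xi$ are pairwise disjoint, delete one point from each: $X=\omega_1\setminus\{\min S_\xi:\xi<\omega_1\}$ contains no $S_\xi$, and it is uncountable because it contains the $\omega_1$ disjoint nonempty sets $S_\xi\setminus\{\min S_\xi\}$.

For a general $\mathcal A$ a sensible person tries recursion: at stage $\xi$ choose a new point $x_\xi$ to keep and a point $r_\xi\in S_\xi$ to throw away. The exact place where this stops is a stage $\xi$ with $S_\xi\subseteq\{x_\eta:\eta<\xi\}$: every point of $S_\xi$ has already been kept, and nothing done later can help. No bookkeeping in ZFC alone avoids this. Under CH the family $[\omega_1]^\omega$ has size $\omega_1$ and witnesses $\uparrow$. So $\Omega$ has to enter, and in particular $\Omega$ has to contradict CH. The next section shows how it does.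

## 4. Translating between $\omega_1$ and $\omega$

**Step 1: from the homeomorphism to a map of sets.** The purpose is to replace topology by sets modulo finite. By $\Omega$ there is a homeomorphism $h$ from $\omega_1^*$ onto the clopen set $\omega^*=\{p\in\omega_1^*:\omega\in p\}$. A clopen subset of $\omega^*$ is clopen in $\omega_1^*$, so it has the form $A^*$ with $A\subseteq^*\omega$, and $A^*=(A\cap\omega)^*$. Thus the clopen subsets of $\omega^*$ are the sets $y^*$ with $y\subseteq\omega$. For each $A\subseteq\omega_1$ choose $\gamma(A)\subseteq\omega$ with $h[A^*]=\gamma(A)^*$, taking $\gamma(\emptyset)=\emptyset$. Since $h$ is a bijection between the clopen algebras preserving all Boolean operations, (2) gives: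

- $A\subseteq^*B\iff\gamma(A)\subseteq^*\gamma(B)$;
- every $y\subseteq\omega$ satisfies $y=^*\gamma(A)$ for some $A\subseteq\omega_1$;
- $\gamma$ preserves $\cup$, $\cap$ and complements modulo finite sets, and $\gamma(A)$ is finite iff $A$ is finite.

In other words, $\gamma$ induces an isomorphism $\mathcal P(\omega_1)/\mathrm{fin}\to\mathcal P(\omega)/\mathrm{fin}$.

**Step 2: counting.** The purpose is to see that CH fails. Each class modulo finite has $\omega_1$ members in $\mathcal P(\omega_1)$ and $\omega$ members in $\mathcal P(\omega)$, so the quotients have sizes $2^{\aleph_1}$ and $2^{\aleph_0}$. Hence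
$$\mathfrak c=2^{\aleph_0}=2^{\aleph_1}>\omega_1. \tag{3}$$

**Step 3: the images of the countable ordinals.** The purpose is to see, inside $\omega$, what "countable subset of $\omega_1$" means. For $\delta<\omega_1$ put
$$b_\delta=\gamma(\delta),\qquad e_\delta=\omega\setminus b_\delta=^*\gamma(\omega_1\setminus\delta).$$
So $b_0=\emptyset$ and $e_0=\omega$. If $\delta<\delta'$, then $b_\delta\subseteq^*b_{\delta'}$. Every $e_\delta$ is infinite, because $\omega_1\setminus\delta$ is. For example, $b_{\delta+1}=^*b_\delta$, while $b_{\delta+\omega}\setminus b_\delta$ is infinite.

A subset $X$ of $\omega_1$ is countable iff $X\subseteq\delta$ for some $\delta<\omega_1$, and then $\gamma(X)\subseteq^*b_\delta$. We shall also use the following localized form of surjectivity.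
$$\text{If } \delta<\delta' \text{ and } y'\subseteq b_{\delta'}\setminus b_\delta,\text{ there is } Y\subseteq[\delta,\delta')\text{ with }\gamma(Y)=^*y'. \tag{4}$$
To see this, take $Y_0\subseteq\omega_1$ with $\gamma(Y_0)=^*y'$. Since $b_{\delta'}\setminus b_\delta=^*\gamma(\delta'\setminus\delta)=\gamma([\delta,\delta'))$, we get $\gamma(Y_0)\subseteq^*\gamma([\delta,\delta'))$, so $Y_0\subseteq^*[\delta,\delta')$. Then $Y=Y_0\cap[\delta,\delta')$ satisfies $Y=^*Y_0$, and hence $\gamma(Y)=^*y'$.

**Step 4: the target.** Put $s_\xi=\gamma(S_\xi)$, an infinite subset of $\omega$. If a set $c\subseteq\omega$ splits every $s_\xi$ and $\gamma(C)=^*c$, then $\gamma(S_\xi\cap C)=^*s_\xi\cap c$ and $\gamma(S_\xi\setminus C)=^*s_\xi\setminus c$ are infinite. Hence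
$$C\text{ splits every }S_\xi. \tag{5}$$
Then neither $C$ nor $\omega_1\setminus C$ contains any $S_\xi$, and one of the two is uncountable. So it suffices to split $\omega_1$ given infinite subsets of $\omega$ by one set.

Merely translating does not remove the difficulty of Section 3. Suppose we build $X\subseteq\omega_1$ in stages, with $X\cap\delta_\xi=X_\xi$ fixed at stage $\xi$, hoping that $\gamma(X)$ will split every $s_\xi$. If $S_\xi\subseteq\delta_\xi$, then $s_\xi\subseteq^*b_{\delta_\xi}$ and $\gamma(X)\cap s_\xi=^*\gamma(X_\xi)\cap s_\xi$, which is already decided. But $\omega$ offers something that $\omega_1$ does not: the gaps between consecutive points of $s_\xi$ are finite intervals, and the set $e_{\delta_\xi}$, on which $\gamma(X)$ is still undecided, is infinite, so it meets many of these gaps. This is the situation of Section 1. We shall take $c=c_x$ with $x=\gamma(X)$ and correct parities in the gaps.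

## 5. Freezing whole intervals: a dichotomy

A parity correction is useful only if it survives. To know the parity of $|x\cap[p,q)|$ for good, we need all of $[p,q)$ to be decided at the next stage, that is, $[p,q)\subseteq b_{\delta'}$ for the next $\delta'$; and we need this for infinitely many gaps at once. An *interval partition* is a partition of $\omega$ into finite nonempty intervals, for example $[0,1),[1,3),[3,6),[6,10),\dots$. Consider the following property.

**Property (N).** For every interval partition there is $\delta<\omega_1$ such that $b_\delta$ contains infinitely many of its intervals.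

With points in place of intervals the property always holds. If $e\subseteq\omega$ is infinite, write $e=^*\gamma(E)$ with $E$ infinite, and choose $\delta<\omega_1$ containing a countably infinite subset of $E$. Then $E\cap\delta$ is infinite, so $e\cap b_\delta$ is infinite. For intervals we do not decide whether (N) holds; we argue in both cases.

If $b_\delta$ contains infinitely many intervals of a partition and $\delta'>\delta$, so does $b_{\delta'}$: the finite set $b_\delta\setminus b_{\delta'}$ meets only finitely many of these intervals. So $\delta$ in (N) can be taken arbitrarily large below $\omega_1$.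

**Lemma 1.** If (N) fails, there is a family of $\mathfrak c$ uncountable subsets of $\omega_1$ with pairwise finite intersections.

**Proof.** The idea is that unions of intervals of a bad partition are too spread out to come from countable sets. Let $\langle I_k:k<\omega\rangle$ be an interval partition such that no $b_\delta$ contains infinitely many $I_k$. For infinite $A\subseteq\omega$ put $I_A=\bigcup_{k\in A}I_k$ and choose $X_A\subseteq\omega_1$ with $\gamma(X_A)=^*I_A$.

Suppose $X_A$ were countable. Then $X_A\subseteq\delta$ for some $\delta<\omega_1$, so $I_A\subseteq^*b_\delta$. The finite set $I_A\setminus b_\delta$ meets only finitely many $I_k$, so $b_\delta$ contains $I_k$ for all but finitely many $k\in A$, a contradiction. So $X_A$ is uncountable.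

If $A\cap A'$ is finite, then $I_A\cap I_{A'}=I_{A\cap A'}$ is a finite union of finite intervals (with $I_B=\bigcup_{k\in B}I_k$ for finite $B$ as well), so $\gamma(X_A\cap X_{A'})=^*I_A\cap I_{A'}$ is finite, and $X_A\cap X_{A'}$ is finite. In particular $X_A\ne X_{A'}$.

Now let $A$ run through a family of $\mathfrak c$ infinite subsets of $\omega$ with pairwise finite intersections. One such family, on the countable set $2^{<\omega}$ in place of $\omega$, consists of the branches $\{f{\restriction}n:n<\omega\}$ for $f\in2^\omega$: two different branches share only finitely many nodes. $\square$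

## 6. Splitting $\omega_1$ sets by parity corrections

**Lemma 2.** If (N) holds, then for any infinite sets $s_\xi\subseteq\omega$ $(\xi<\omega_1)$ there is a single $c\subseteq\omega$ splitting every $s_\xi$.

**Proof.**

**Step 1: the shape of the recursion.** We build $X\subseteq\omega_1$ as an increasing union of countable pieces, devoting one stage to each $s_\xi$. Precisely, we construct a strictly increasing continuous sequence $\langle\delta_\xi:\xi<\omega_1\rangle$ of countable ordinals with $\delta_0=0$, and sets $X_\xi\subseteq\delta_\xi$ such that
$$X_\eta\cap\delta_\xi=X_\xi\qquad(\xi<\eta<\omega_1).$$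
Start with $X_0=\emptyset$. At limit $\lambda$ put $\delta_\lambda=\sup_{\xi<\lambda}\delta_\xi$ and $X_\lambda=\bigcup_{\xi<\lambda}X_\xi$; coherence below $\lambda$ gives $X_\lambda\cap\delta_\xi=X_\xi$. Nothing else is required at limits. We have no control over what $\gamma(X_\lambda)$ looks like inside $b_{\delta_\lambda}$, and the successor step will not need any.

**Step 2: the successor step.** The purpose is to produce infinitely many gaps of $s_\xi$ in which the parity is odd and frozen. Let $\delta=\delta_\xi$ and
$$y=\gamma(X_\xi)\cap b_\delta.$$
Since $X_\xi\subseteq\delta$, we have $\gamma(X_\xi)\subseteq^*b_\delta$, so $y=^*\gamma(X_\xi)$.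

Because $e_\delta$ and $s_\xi$ are infinite, we can choose $p_0<p_1<\cdots$ in $s_\xi$ such that each $[p_j,p_{j+1})$ meets $e_\delta$: given $p_j$, take a point of $e_\delta$ that is at least $p_j$, and let $p_{j+1}$ be a point of $s_\xi$ beyond it. Apply (N) to the interval partition
$$[0,p_0),\ [p_0,p_1),\ [p_1,p_2),\ \dots$$
(omit the first interval if $p_0=0$). This gives $\delta_{\xi+1}>\delta$ such that
$$Q=\{j:[p_j,p_{j+1})\subseteq b_{\delta_{\xi+1}}\}$$
is infinite. For $j\in Q$ pick $m_j\in[p_j,p_{j+1})\cap e_\delta$. Then $m_j\in b_{\delta_{\xi+1}}\setminus b_\delta$, and $m_j\notin y$ because $y\subseteq b_\delta$. Let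
$$y'=\{m_j: j\in Q,\ |y\cap[p_j,p_{j+1})|\text{ is even}\}.$$
For $j\in Q$ the only point of $y'$ that can lie in $[p_j,p_{j+1})$ is $m_j$, and $m_j\notin y$. So
$$|(y\cup y')\cap[p_j,p_{j+1})|\text{ is odd for every }j\in Q. \tag{6}$$
Since $y'\subseteq b_{\delta_{\xi+1}}\setminus b_\delta$, (4) gives $Y\subseteq[\delta,\delta_{\xi+1})$ with $\gamma(Y)=^*y'$. Put $X_{\xi+1}=X_\xi\cup Y$. Then $X_{\xi+1}\subseteq\delta_{\xi+1}$ and $X_{\xi+1}\cap\delta_\xi=X_\xi$; coherence with earlier stages follows from $X_\xi\cap\delta_\zeta=X_\zeta$ for $\zeta<\xi$. Moreover
$$\gamma(X_{\xi+1})=^*\gamma(X_\xi)\cup\gamma(Y)=^*y\cup y'. \tag{7}$$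

For orientation, at stage $0$ we have $y=\emptyset$ and $e_0=\omega$, so $y'$ consists of one point from each of infinitely many gaps of $s_0$. At stage $1$ it may happen that $s_1\subseteq^*b_{\delta_1}$, so that $\gamma(X)\cap s_1$ is already decided up to finitely many points. This is where the approach of Section 4 stalled, and it does no harm now: the points $m_j$ are taken from $e_{\delta_1}$, and they need not be in $s_1$.

**Step 3: the splitting set.** The purpose is to check that the corrections survive to the end. Let
$$X=\bigcup_{\xi<\omega_1}X_\xi,\qquad x=\gamma(X),\qquad c=c_x=\{n<\omega:|x\cap n|\text{ is odd}\}.$$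
Fix $\xi$ and use the notation of its successor step. By coherence $X\cap\delta_{\xi+1}=X_{\xi+1}$, so by (7)
$$x\cap b_{\delta_{\xi+1}}=^*\gamma(X\cap\delta_{\xi+1})=\gamma(X_{\xi+1})=^*y\cup y'.$$
For $j\in Q$ the interval $[p_j,p_{j+1})$ lies inside $b_{\delta_{\xi+1}}$. The finitely many points at which $x\cap b_{\delta_{\xi+1}}$ and $y\cup y'$ differ lie in finitely many of these disjoint intervals. So for all but finitely many $j\in Q$ we have $x\cap[p_j,p_{j+1})=(y\cup y')\cap[p_j,p_{j+1})$, and by (6) the number $|x\cap[p_j,p_{j+1})|$ is odd. Here $p_j,p_{j+1}\in s_\xi$, and $p_j$ is unbounded as $j$ runs through the infinite set $Q$. By Fact 1, $c$ splits $s_\xi$. $\square$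

## 7. $\Omega$ refutes $\uparrow$ and $\clubsuit$

**Proof of Theorem A.** Let $\mathcal A=\{S_\xi:\xi<\omega_1\}\subseteq[\omega_1]^\omega$. We find an uncountable subset of $\omega_1$ containing no $S_\xi$.

**Case 1: (N) fails.** Lemma 1 and (3) give $\mathfrak c>\omega_1$ uncountable sets with pairwise finite intersections. An infinite set $S_\xi$ is contained in at most one of them, since otherwise it would be contained in a finite intersection. So at most $\omega_1$ of these sets contain a member of $\mathcal A$, and some one of them contains none.

**Case 2: (N) holds.** The sets $s_\xi=\gamma(S_\xi)$ are infinite. Take $c$ from Lemma 2 and $C\subseteq\omega_1$ with $\gamma(C)=^*c$. By (5), $C$ splits every $S_\xi$. One of $C$, $\omega_1\setminus C$ is uncountable, and neither contains any $S_\xi$.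

So $\uparrow$ fails. A family $\{A_\alpha\}$ witnessing $\clubsuit$ is a subset of $[\omega_1]^\omega$ of size $\omega_1$, since there are $\omega_1$ limit ordinals below $\omega_1$ and the $A_\alpha$ are distinct because $\sup A_\alpha=\alpha$; and every uncountable subset of $\omega_1$ contains a member of it. So it would witness $\uparrow$. Hence $\clubsuit$ fails as well. $\blacksquare$

## 8. $\omega_1$ interval partitions that serve all infinite sets

For Theorem B we must split every family of fewer than $\mathfrak c$ sets, still assuming (N). The proof of Lemma 2 spends one stage on each set, and there are only $\omega_1$ stages: the recursion cannot be prolonged, because the ordinals $\delta_\xi$ are then cofinal in $\omega_1$. By (3), a family of size less than $\mathfrak c$ may a priori have size $\omega_1$ or more, and if it has more than $\omega_1$ members it cannot be listed in $\omega_1$ steps. So each stage must treat many sets at once. The gaps $[p_j,p_{j+1})$ in Lemma 2 were cut to fit the set $s_\xi$; we need partitions that fit many sets simultaneously, and only $\omega_1$ of them. This is what the next lemma provides. It contains a proof of the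 known fact that $\Omega$ gives $\mathfrak d=\omega_1$, where $\mathfrak d$ is the least size of a family $D\subseteq\omega^\omega$ that is dominating: for every $g\in\omega^\omega$ some $h\in D$ has $h(n)\geq g(n)$ for all but finitely many $n$.

**Lemma 3.** There are interval partitions $\Pi_\beta$ $(\beta<\omega_1)$ such that for every infinite $s\subseteq\omega$ there is $\beta$ for which $s$ meets all but finitely many intervals of $\Pi_\beta$.

**Proof.**

**Step 1: a grid on $\omega$.** The purpose is to carry a partition of $\omega_1$ over to a genuine partition of $\omega$. Partition $\omega_1$ into uncountable sets $V_n$ $(n<\omega)$. For $i\neq n$ the set $\gamma(V_n)\cap\gamma(V_i)=^*\gamma(\emptyset)$ is finite. So the sets $w_n=\gamma(V_n)\setminus\bigcup_{i<n}\gamma(V_i)$ are pairwise disjoint, with $w_n=^*\gamma(V_n)$ infinite. Enumerate the leftover set $\omega\setminus\bigcup_nw_n$, which may be finite or infinite, and add its $n$-th point, if any, to $w_n$. This gives a partition of $\omega$ into infinite sets $v_n=^*\gamma(V_n)$. Enumerate $v_n=\{v_n(0)<v_n(1)<\cdots\}$.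

**Step 2: a dominating family.** The purpose is to read functions off the sets $e_\delta$. For $\delta<\omega_1$ let
$$h_\delta(n)=\min\{i:v_n(i)\in e_\delta\}.$$
This exists, because $v_n\cap e_\delta=^*\gamma(V_n\setminus\delta)$ is infinite: $V_n$ is uncountable and $\delta$ is countable.

Let $g\in\omega^\omega$ be given. Put $L_g=\{v_n(i):n<\omega,\ i\le g(n)\}$ and choose $Z\subseteq\omega_1$ with $\gamma(Z)=^*L_g$. Since $\gamma(Z\cap V_n)=^*L_g\cap v_n$ is finite, $Z\cap V_n$ is finite for every $n$. So $Z=\bigcup_n(Z\cap V_n)$ is countable, and $Z\subseteq\delta$ for some $\delta<\omega_1$. Then $L_g\subseteq^*b_\delta$, that is, $L_g\cap e_\delta$ is finite. This finite set meets only finitely many $v_n$. For every other $n$, none of $v_n(0),\dots,v_n(g(n))$ is in $e_\delta$, so $h_\delta(n)>g(n)$. Hence $\{h_\delta:\delta<\omega_1\}$ is a dominating family of size at most $\omega_1$.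

**Step 3: from functions to partitions.** The purpose is to make fast growth force intervals to meet $s$. For each $h=h_\delta$ put
$$\bar h(n)=\max(h(n),n),\qquad q_0=0,\qquad q_{k+1}=\bar h(q_k)+1.$$
Then $q_{k+1}>q_k$; let $\Pi$ be the partition into the intervals $[q_k,q_{k+1})$. Indexing by $\delta<\omega_1$ gives the partitions $\Pi_\beta$ $(\beta<\omega_1)$. Given an infinite $s$, let $g(n)=\min(s\setminus n)$, the first point of $s$ at or after $n$. By Step 2 choose $h=h_\delta$ with $h(n)>g(n)$ for all but finitely many $n$. For all large $k$,
$$q_k\le g(q_k)< h(q_k)\le\bar h(q_k)<q_{k+1},$$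
so $g(q_k)\in s\cap[q_k,q_{k+1})$. Thus $s$ meets all but finitely many intervals of $\Pi$. $\square$

## 9. Splitting fewer than $\mathfrak c$ sets

There is a second obstacle. If two sets $s,s'$ are treated at the same stage, they have different gaps, and the parities of $y$ in those gaps may differ. One point $m_j$ lying in a gap of $s$ and in a gap of $s'$ changes both parities together. If exactly one of them was odd, then exactly one of them is odd afterward. So we cannot ask for odd parity at every $j$ for all sets. Fact 1 requires it only for infinitely many $j$, and that can be arranged by a counting argument.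

**Lemma 4.** If (N) holds, then every $\mathcal S\subseteq[\omega]^\omega$ with $|\mathcal S|<\mathfrak c$ is split by a single $c\subseteq\omega$.

**Proof.** Let $\Pi_\beta$ $(\beta<\omega_1)$ be as in Lemma 3, and let $\mathcal S_\beta$ be the set of $s\in\mathcal S$ meeting all but finitely many intervals of $\Pi_\beta$. By Lemma 3, $\mathcal S=\bigcup_{\beta<\omega_1}\mathcal S_\beta$. We build $\delta_\beta$ and $X_\beta\subseteq\delta_\beta$ $(\beta<\omega_1)$ exactly as in Lemma 2: $\delta_0=0$, $X_0=\emptyset$, suprema and unions at limits, and $X_\eta\cap\delta_\beta=X_\beta$ for $\beta<\eta$. The successor step at $\beta$ now treats all of $\mathcal S_\beta$. Let $\delta=\delta_\beta$ and $y=\gamma(X_\beta)\cap b_\delta=^*\gamma(X_\beta)$.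

**Step 1: triple blocks.** The purpose is to give every $s\in\mathcal S_\beta$ a gap around a common point. Group the intervals of $\Pi_\beta$ into a coarser interval partition $\langle I_j:j<\omega\rangle$, where each $I_j$ is a union of three consecutive blocks $I_j^1<I_j^2<I_j^3$, each block is a union of one or more consecutive intervals of $\Pi_\beta$, and $I_j^2$ contains a point $m_j\in e_\delta$. This is possible: let $I_j^1$ be the next unused interval of $\Pi_\beta$, let $I_j^2$ consist of as many of the following intervals as are needed to reach a point of the infinite set $e_\delta$, and let $I_j^3$ be the next interval after that. By (N) pick $\delta_{\beta+1}>\delta$ such that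
$$Q=\{j:I_j\subseteq b_{\delta_{\beta+1}}\}$$
is infinite. For $j\in Q$ we have $m_j\in b_{\delta_{\beta+1}}\setminus b_\delta$, and $m_j\notin y$ because $y\subseteq b_\delta$.

**Step 2: the parities to be corrected.** The purpose is to record, for each $s$, the current parities as a $0$-$1$ sequence. Let $s\in\mathcal S_\beta$. For all but finitely many $j\in Q$, $s$ meets both $I_j^1$ and $I_j^3$, so the points
$$d_s(j)=\max(s\cap I_j^1),\qquad d_s'(j)=\min(s\cap I_j^3)$$
exist, and then $m_j\in[d_s(j),d_s'(j))\subseteq I_j$. For these $j$ let $\pi_s(j)\in\{0,1\}$ be the parity of $|y\cap[d_s(j),d_s'(j))|$; put $\pi_s(j)=0$ for the finitely many remaining $j\in Q$.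

**Step 3: one correction for all of $\mathcal S_\beta$.** The purpose is to choose the bits so that each $s$ is corrected infinitely often. For a fixed $s$, only countably many $r\in2^Q$ agree with $\pi_s$ at all but finitely many places. So the set of $r\in2^Q$ that agree almost everywhere with some $\pi_s$ $(s\in\mathcal S_\beta)$ has size at most $|\mathcal S|\cdot\aleph_0<\mathfrak c=|2^Q|$. Hence there is $r\in2^Q$ such that
$$\text{for every }s\in\mathcal S_\beta,\quad r(j)\ne\pi_s(j)\text{ for infinitely many }j\in Q. \tag{8}$$
Put
$$y'=\{m_j:j\in Q,\ r(j)=1\}\subseteq b_{\delta_{\beta+1}}\setminus b_\delta.$$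
By (4) choose $Y\subseteq[\delta,\delta_{\beta+1})$ with $\gamma(Y)=^*y'$, and put $X_{\beta+1}=X_\beta\cup Y$. As before, $X_{\beta+1}\subseteq\delta_{\beta+1}$, $X_{\beta+1}\cap\delta_\beta=X_\beta$ and $\gamma(X_{\beta+1})=^*y\cup y'$.

For $j\in Q$, $m_j$ is the only possible point of $y'$ in $I_j$, and $m_j\notin y$. So for $s\in\mathcal S_\beta$ and all but finitely many $j\in Q$,
$$|(y\cup y')\cap[d_s(j),d_s'(j))|\equiv\pi_s(j)+r(j)\pmod 2.$$
By (8) this is odd for infinitely many $j\in Q$.

**Step 4: the splitting set.** The purpose is to check that the corrections survive. Let $X=\bigcup_{\beta<\omega_1}X_\beta$, $x=\gamma(X)$ and $c=c_x=\{n:|x\cap n|\text{ is odd}\}$. Given $s\in\mathcal S$, take $\beta$ with $s\in\mathcal S_\beta$ and use the notation of stage $\beta$. Since $X\cap\delta_{\beta+1}=X_{\beta+1}$,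
$$x\cap b_{\delta_{\beta+1}}=^*\gamma(X_{\beta+1})=^*y\cup y'.$$
The finitely many points of difference lie in finitely many of the disjoint intervals $I_j$. For $j\in Q$ we have $[d_s(j),d_s'(j))\subseteq I_j\subseteq b_{\delta_{\beta+1}}$ whenever these points exist. So for all but finitely many $j\in Q$ the sets $x$ and $y\cup y'$ agree on $[d_s(j),d_s'(j))$, and by Step 3 the number $|x\cap[d_s(j),d_s'(j))|$ is odd for infinitely many $j\in Q$. Both $d_s(j)$ and $d_s'(j)$ are in $s$, and $d_s(j)\in I_j$ is unbounded as $j$ varies. By Fact 1, $c$ splits $s$. $\square$

## 10. The sharp bound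

**Proof of Theorem B.**

**Part 1.** If (N) fails, Lemma 1 gives (a). If (N) holds, Lemma 4 gives (b). As for the parenthesis in (b): the family $[\omega]^\omega$ is not split by any single $c$, because one of $c$, $\omega\setminus c$ is infinite and $c$ does not split that set. So $\mathfrak r\le\mathfrak c$ always, and (b) says exactly that $\mathfrak r=\mathfrak c$.

**Part 2.** Let $\mathcal A\subseteq[\omega_1]^\omega$ be such that every uncountable $X\subseteq\omega_1$ satisfies $S\subseteq^*X$ for some $S\in\mathcal A$. The upper bound is clear: $|[\omega_1]^\omega|\le\omega_1^\omega\le(2^{\aleph_0})^{\aleph_0}=\mathfrak c$, so by (3)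
$$|\mathcal A|\le|[\omega_1]^\omega|\leq\mathfrak c=2^{\aleph_1}. \tag{9}$$
For the lower bound we use Part 1.

**Case (a).** Let $\mathcal F$ be a family of $\mathfrak c$ uncountable sets with pairwise finite intersections. For $X\in\mathcal F$ choose $S_X\in\mathcal A$ with $S_X\subseteq^*X$. If $S_X=S_{X'}$ with $X\ne X'$, then this infinite set would be $\subseteq^*X\cap X'$, which is finite, a contradiction. So $X\mapsto S_X$ is injective and $|\mathcal A|\ge\mathfrak c$.

**Case (b).** Suppose $|\mathcal A|<\mathfrak c$. The sets $\gamma(S)$, $S\in\mathcal A$, are fewer than $\mathfrak c$ infinite subsets of $\omega$; let $c$ split all of them, and let $\gamma(C)=^*c$. As in (5), $C$ splits every $S\in\mathcal A$. One of $C$, $\omega_1\setminus C$ is uncountable; call it $X$. For every $S\in\mathcal A$ the set $S\setminus X$ is infinite, so $S\not\subseteq^*X$. This contradicts the assumption on $\mathcal A$.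

So $|\mathcal A|=\mathfrak c=2^{\aleph_1}$. For the equivalent formulation: since every $\mathcal A\subseteq[\omega_1]^\omega$ has size at most $2^{\aleph_1}$ by (9), saying that each family with the stated property has size exactly $2^{\aleph_1}$ is the same as saying that no family of size less than $2^{\aleph_1}$ has it. The latter means that for every $\mathcal A\subseteq[\omega_1]^\omega$ with $|\mathcal A|<2^{\aleph_1}$ there is an uncountable $X$ with $S\not\subseteq^*X$ for all $S\in\mathcal A$. $\blacksquare$

The value in Part 2 is optimal. The family $[\omega_1]^\omega$ has the property, since every uncountable set contains a countably infinite subset. Its size is $\omega_1^\omega=\mathfrak c$: at most $\mathfrak c$ by (9), and at least $\mathfrak c$ because it includes $[\omega]^\omega$. Let the "stick number" be the least size of a family $\mathcal A\subseteq[\omega_1]^\omega$ such that every uncountable subset of $\omega_1$ contains a member of $\mathcal A$. A set that contains $S$ also contains it modulo finite, so Part 2 applies to such families, and under $\Omega$ the stick number is exactly $\mathfrak c=2^{\aleph_1}\ge\aleph_2$.
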